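# Dispersive decay for Schrödinger operators whose potential has more than $(n-3)/2$ derivatives

## 1. Decay at high energy above the threshold $(n-3)/2$

Throughout, $n\ge 4$, $V$ is a real-valued potential on $\mathbf R^n$, and $G_0$, $G$ are the self-adjoint realizations of $-\Delta$ and $-\Delta+V$ on $L^2(\mathbf R^n)$. For $a>0$ let $\chi_a\in C^\infty(\mathbf R)$ satisfy $\chi_a(\lambda)=0$ for $\lambda\le a$ and $\chi_a(\lambda)=1$ for $\lambda\ge a+1$. The dispersive estimate is
$$\big\|e^{itG}\chi_a(G)f\big\|_{L^\infty(\mathbf R^n)}\le C|t|^{-n/2}\|f\|_{L^1(\mathbf R^n)},\qquad t\ne0, \tag{1}$$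
with $C$ independent of $t$ and $f$. For real $k\ge0$ write $k=k_0+\nu$ with $k_0\ge 0$ an integer and $0\le\nu<1$. The space $C_0^k(\mathbf R^n)$ consists of the compactly supported functions whose derivatives up to order $k_0$ are continuous and whose derivatives of order $k_0$ are Hölder continuous of exponent $\nu$ when $\nu>0$.

**Theorem 1.** Let $n\ge4$, let $k>\frac{n-3}2$, and let $V\in C_0^k(\mathbf R^n)$ be real. Then there is $a_0(V)$ such that (1) holds for all $a\ge a_0(V)$. (By Theorem 2(c) below, (1) in fact holds for all $a>0$.)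

Theorem 1 is a special case of a statement that only uses how well $V$ is approximated by smooth functions. Put $q_n=\frac{2n}{n+1}$, $q_n'=\frac{2n}{n-1}$ (conjugate exponents) and $B_\rho=\{|x|\le\rho\}$.

**Condition (H$_s$), $s>0$.** $V$ is real-valued, and there are $\rho\ge1$ and functions $V^{(N)}\in C_0^\infty(B_\rho)$, $N=1,2,4,8,\dots$, such that $\operatorname{supp}V\subset B_\rho$ and
$$\|\partial^\alpha V^{(N)}\|_{L^\infty}\le C_\alpha N^{|\alpha|}\ \text{ for all }\alpha,\qquad \|V-V^{(N)}\|_{L^{q_n}}\le CN^{-s}. \tag{2}$$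

Such a $V$ is bounded, being an $L^{q_n}$-limit of uniformly bounded functions.

**Theorem 2.** Let $n\ge4$ and let $V$ satisfy (H$_s$) with some $s>\frac{n-3}2$. Then:

(a) (1) holds for all $a\ge a_0(V)$.

(b) Let $\psi\in C_0^\infty((1,4))$, $\varphi_h(E)=\psi(h\sqrt E)$ for $E>0$, $\varphi_h(E)=0$ for $E\le0$. For every $\beta<\min\{s-\frac{n-3}2,\frac12\}$ there are $C,h_1>0$ with
$$\|e^{itG}\varphi_h(G)-e^{itG_0}\varphi_h(G_0)\|_{L^1\to L^\infty}\le Ch^\beta|t|^{-n/2},\qquad 0<h\le h_1,\ t\neq0 .$$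

(c) (1) holds for every $a>0$.

Let us unpack this. The free group $e^{itG_0}$ has a kernel of modulus $(4\pi|t|)^{-n/2}$, so it maps $L^1$ to $L^\infty$ with norm $C|t|^{-n/2}$. The question is how smooth a compactly supported $V$ must be for the high-energy part of the perturbed group to spread at the same rate. Goldberg and Visan showed that for $n\ge4$ and every $k<\frac{n-3}2$ there are potentials in $C_0^k(\mathbf R^n)$ for which (1) fails. For $n=4,5$, estimate (1) is known for real $V\in C^k$ with $k>\frac{n-3}2$ and suitable decay. Theorem 1 is Conjecture 2 of "Dispersive Estimates for the Schrödinger Equation with Potentials of Critical Regularity", for real potentials and every $n\ge4$. With the Goldberg–Visan theorem, the threshold $\frac{n-3}2$ is exact on the $C_0^k$ scale. The endpoint $k=\frac{n-3}2$ is not decided here.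

Part (b) says more than decay: at frequency $\lambda\sim1/h$ the perturbed and the free evolutions differ by a positive power of $h$. This makes the sum over dyadic frequencies converge.

**Proposition 3.** The following satisfy (H$_s$).

(i) Real $V\in C_0^k$ with $k>0$, with $s=k$.

(ii) Real, bounded, compactly supported $V\in H^s$.

(iii) For $n=4$, with $s=\frac58>\frac12=\frac{n-3}2$: $V=g\mathbf 1_\Omega$, where $g\in C_0^1$ is real and $\Omega$ is bounded with $|\{\operatorname{dist}(x,\partial\Omega)\le r\}|\le Cr$ for $0<r\le1$. For example, $V$ may be the indicator of the unit ball of $\mathbf R^4$.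

*Proof.* Monomials are linearly independent as functionals on $C_0^\infty(B_1)$, because a polynomial orthogonal to all test functions in a ball is zero. So finitely many moments can be prescribed: there is $\varrho\in C_0^\infty(B_1)$ with $\int\varrho=1$ and $\int y^\beta\varrho\,dy=0$ for $1\le|\beta|\le L$. Put $\varrho_N=N^n\varrho(N\,\cdot)$ and $V^{(N)}=V*\varrho_N$. Differentiating $\varrho_N$ gives $\|\partial^\alpha V^{(N)}\|_\infty\le\|V\|_\infty\|\partial^\alpha\varrho\|_{L^1}N^{|\alpha|}$, and all supports lie in a fixed ball.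

(i) Take $L=k_0$. By Taylor's formula $V(x-y)=P_x(y)+O(|y|^k)$ uniformly in $x$, with $P_x$ a polynomial of degree $\le k_0$ and $P_x(0)=V(x)$. The moments of order $1,\dots,k_0$ vanish, so $|V-V*\varrho_N|\le CN^{-k}$, with support in a fixed ball.

(ii) Take $L=\lceil s\rceil$. Then $1-\hat\varrho(\eta)$ is bounded and is $O(|\eta|^{L+1})$ near $0$, so $|1-\hat\varrho(\xi/N)|\le C|\xi/N|^s$ and $\|V-V^{(N)}\|_{L^2}\le CN^{-s}$. Since $q_n<2$ and the supports lie in a fixed ball, the $L^{q_n}$ bound follows.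

(iii) If $\operatorname{dist}(x,\partial\Omega)>1/N$, the ball of radius $1/N$ about $x$ lies inside $\Omega$ or inside its complement, so $V-V*\varrho_N=O(N^{-1})$ at $x$. On the remaining set, of measure $\le CN^{-1}$, the difference is $O(1)$. As $q_4=\frac85$, the $L^{8/5}$ norm is $\le C(N^{-1}+N^{-5/8})$. $\square$

By (i), Theorem 1 follows from Theorem 2, and it remains to prove Theorem 2.

**Conventions.** We take $t>0$: since $V$ is real, $e^{-itG}\varphi(G)f$ is the complex conjugate of $e^{itG}\bar\varphi(G)\bar f$. We write $B=B_\rho$, $\mathbf 1$ for the indicator of $B$ (and for multiplication by it), $\langle x\rangle=(1+|x|^2)^{1/2}$, $e(v)=v/|v|$. $C$ denotes constants independent of $t,x,y,h,\lambda$. Fix $V$ as in Theorem 2 and put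
$$\varepsilon=\min\{s-\tfrac{n-3}2,\tfrac12\}>0 .$$
Condition (H$_s$) gets weaker as $s$ decreases, so we may and do assume $s=\frac{n-3}2+\varepsilon$.

## 2. From the group to oscillatory integrals over broken paths

**Step 2.1: the free kernel.** This step records how the free resolvent oscillates and how large it is. Let $R_0^\pm(\lambda)=\lim_{\kappa\downarrow0}(G_0-\lambda^2\mp i\kappa)^{-1}$, $\lambda>0$, and $d=|x-y|$. Then
$$R_0^\pm(\lambda)(x,y)=e^{\pm i\lambda d}d^{-(n-2)}b_\pm(\lambda d),\qquad |b_\pm^{(l)}(r)|\le C_lr^{-l}(1+r)^{\frac{n-3}2},\quad r>0. \tag{3}$$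
Indeed, with $\varsigma=\frac{n-2}2$, the kernel of $R_0^+$ is a constant times $(\lambda/d)^\varsigma H^{(1)}_\varsigma(\lambda d)$, so $b_+(r)=c\,r^\varsigma e^{-ir}H^{(1)}_\varsigma(r)$. For $r\ge1$ the function $e^{-ir}H_\varsigma^{(1)}(r)$ is a symbol of order $-\frac12$, and $\varsigma-\frac12=\frac{n-3}2$. For $r\le1$ the function $r^\varsigma H^{(1)}_\varsigma(r)$ is smooth if $n$ is odd. If $n$ is even it is smooth plus $r^{2\varsigma}\log r$ times a smooth function, with $2\varsigma\ge2$, and again its $l$-th derivative is $O(r^{-l})$. The kernel of $R_0^-$ is the complex conjugate. Moreover $R_0^+-R_0^-$ is a multiple of $(\lambda/d)^\varsigma J_\varsigma(\lambda d)$, so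
$$[R_0^+-R_0^-](\lambda)(x,y)=\lambda^{n-2}\mathcal E(\lambda d),\qquad\mathcal E\text{ entire and even}. \tag{4}$$
*Example.* For $n=5$ the kernel of $R_0^+$ is $e^{i\lambda d}(1-i\lambda d)/(8\pi^2d^3)$. So $b_+(r)$ is a multiple of $1-ir$, which grows like $r^{(5-3)/2}$, and $R_0^+-R_0^-$ is a multiple of $\lambda^3(\sin r-r\cos r)/r^3$ at $r=\lambda d$, which is regular at $r=0$.

**Lemma 4.** For $\lambda\ge1$ and $l\ge0$, $\ \|\mathbf 1\,\partial_\lambda^lR_0^\pm(\lambda)\mathbf 1\|_{L^2\to L^2}\le C_l\lambda^{-1}$.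

*Proof.* For $\operatorname{Im}\zeta>0$ we have $(G_0-\zeta^2)^{-1}=\int_0^\infty e^{i\zeta s}S(s)\,ds$ with $S(s)=\sin(s\sqrt{G_0})/\sqrt{G_0}$, since $\int_0^\infty e^{i\zeta s}\frac{\sin s\omega}{\omega}ds=(\omega^2-\zeta^2)^{-1}$. Write $1=\eta_1(s)+\eta_2(s)$ with $\eta_1$ smooth, $\eta_1=1$ on $[0,2\rho+1]$, $\eta_1=0$ for $s\ge2\rho+2$. Since $S(0)=0$, the $\eta_1$-part of the $l$-th $\zeta$-derivative is
$$\int e^{i\zeta s}(is)^l\eta_1S\,ds=\frac i\zeta\int e^{i\zeta s}\,\partial_s\big[(is)^l\eta_1S\big]ds .$$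
Its norm is $\le C/|\zeta|$, because $\|S(s)\|\le s$ and $\|S'(s)\|=\|\cos(s\sqrt{G_0})\|\le1$. For the $\eta_2$-part let $x,y\in B$, $s\ge2\rho+1\ge d+1$. There the kernel of $S(s)$ is $0$ if $n$ is odd (Huygens), and $c_n(s^2-d^2)^{-(n-1)/2}$ if $n$ is even. Its $j$-th $s$-derivative is $O(s^{-(n-1)-j})$. We integrate by parts $L\ge l+1$ times. There are no boundary terms, since $\eta_2=0$ for $s\le 2\rho+1$ and $e^{i\zeta s}$ decays at infinity. The result is a kernel $O(|\zeta|^{-L})$ on $B\times B$, uniformly in $\operatorname{Im}\zeta>0$, $|\zeta|\ge1$. Let $\operatorname{Im}\zeta\to0$. For $R_0^-$ use complex conjugation. $\square$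

**Step 2.2: the perturbed resolvent.** Here we make sense of the limits $R^\pm(\lambda)=\lim_{\kappa\downarrow0}(G-\lambda^2\mp i\kappa)^{-1}$. By (3), the kernels of $\mathbf 1\partial_\lambda^lR_0^\pm\mathbf 1$ are dominated by $Cd^{-(n-2)}$, locally uniformly in $\lambda>0$, also up to the real axis from the relevant side. By Schur's test and dominated convergence $\mathbf 1R_0\mathbf 1$ is norm continuous up to the real axis and $C^\infty$ in $\lambda>0$; the same holds with any larger ball. By Lemma 4 there is $\lambda_0(V)\ge1$ with $\|V\mathbf 1R_0^\pm(\lambda)\mathbf 1\|\le\frac12$ for $\lambda\ge\lambda_0$. Off the real axis, $R=R_0-RVR_0$ gives $\mathbf 1R\mathbf 1\,(1+V\mathbf 1R_0\mathbf 1)=\mathbf 1R_0\mathbf 1$. Passing to the limit,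
$$\mathbf 1R^\pm(\lambda)\mathbf 1=\mathbf 1R_0^\pm\mathbf 1\,(1+V\mathbf 1R_0^\pm\mathbf 1)^{-1},\qquad\|\mathbf 1\partial^l_\lambda R^\pm(\lambda)\mathbf 1\|\le C_l,\quad\lambda\ge\lambda_0. \tag{5}$$
Since $R=R_0-R_0VR_0+R_0VRVR_0$, the limits $R^\pm(\lambda)$ exist, locally uniformly, as forms on bounded compactly supported functions.

Now iterate. From $R=R_0-R_0VR$ we get $R=\sum_{m<2M}(-1)^m(R_0V)^mR_0+(R_0V)^{2M}R$. Since $R_0VR=RVR_0$ (both equal $R_0-R$), we have $(R_0V)^MR=R(VR_0)^M$. Hence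
$$R^\pm=\sum_{m=0}^{2M-1}(-1)^mR_0^\pm(VR_0^\pm)^m+(R_0^\pm V)^MR^\pm(VR_0^\pm)^M. \tag{6}$$

**Step 2.3: frequency localization.** This step reduces Theorem 2(a),(b) to pointwise kernel bounds. Choose $\psi\in C_0^\infty((1,4))$ with $\sum_{j\in\mathbf Z}\psi(2^{-j}\lambda)=1$ for $\lambda>0$ and put $\psi_h(\lambda)=\chi_a(\lambda^2)\psi(h\lambda)$, $h=2^{-j}$. For part (b), let $\psi\in C_0^\infty((1,4))$ be arbitrary and $\psi_h(\lambda)=\psi(h\lambda)$. In both cases $\operatorname{supp}\psi_h\subset[1/h,4/h]$ and $|\lambda^l\partial_\lambda^l\psi_h|\le C_l$, with $C_l$ depending on $\chi_a$ in the first case. In the first case $\psi_h\ne0$ only if $h<4/\sqrt a$. Let $\psi_h(\sqrt G)$ mean $\varphi(G)$ with $\varphi(E)=\psi_h(\sqrt E)$ for $E>0$ and $0$ otherwise. Stone's formula with $E=\lambda^2$ gives, for bounded compactly supported $f,g$,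
$$\langle e^{itG}\psi_h(\sqrt G)f,g\rangle=\frac1{\pi i}\int_0^\infty e^{it\lambda^2}\lambda\psi_h(\lambda)\langle(R^+-R^-)(\lambda)f,g\rangle\,d\lambda. \tag{7}$$
Insert (6) and subtract the same formula for $G_0$, which is the term $m=0$. All kernels are locally integrable in $(x,y)$, locally uniformly in $\lambda>0$, so Fubini applies. We claim that it suffices to find $h_1\le1/\lambda_0$ such that for $0<h\le h_1$ and all $x\ne y$ the following hold.

**(R)** For a suitable $M=M(n)$ the remainder in (6) contributes to (7) a kernel $O(ht^{-n/2})$.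

**(B$_m$)** For each $m\ge1$ and $\beta<\varepsilon$,
$$\Big|\int e^{it\lambda^2}\lambda\psi_h(\lambda)\big\{[R_0^+(VR_0^+)^m](x,y)-[R_0^-(VR_0^-)^m](x,y)\big\}d\lambda\Big|\le Ch^\beta t^{-n/2}. \tag{8}$$

Indeed, these bound the form of $e^{itG}\psi_h(\sqrt G)-e^{itG_0}\psi_h(\sqrt{G_0})$ by $Ch^\beta t^{-n/2}\|f\|_{L^1}\|g\|_{L^1}$ (recall $\beta<\frac12$), and by density this is Theorem 2(b). For (a), use some $\beta>0$ and sum over $h=2^{-j}<4/\sqrt a$, where $a\ge a_0$ and $4/\sqrt{a_0}\le h_1$. The partial sums converge strongly in $L^2$, so by density of $L^1\cap L^2$ in $L^1$,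
$$\|e^{itG}\chi_a(G)-e^{itG_0}\chi_a(G_0)\|_{L^1\to L^\infty}\le Ct^{-n/2}.$$
Finally $\|e^{itG_0}\chi_a(G_0)\|_{L^1\to L^\infty}\le Ct^{-n/2}$, because $1-\chi_a(G_0)$ is convolution with a Schwartz function. This gives (1).

The kernel in (8) is an integral over *broken paths* $x\to z_1\to\dots\to z_m\to y$ with vertices $z_j\in B$. The phase is $e^{\pm i\lambda\Phi}$, where $\Phi$ is the length of the path.

## 3. What each scattering costs

We use van der Corput's lemma in this form: if $\phi$ is real with $|\phi''|\ge\Lambda>0$ on an interval, then $|\int e^{i\phi}g|\le C\Lambda^{-1/2}(\sup|g|+\int|g'|)$.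

**Lemma 5.** Let $h>0$, $g\in C_0^\infty([1/h,4/h])$, $|\partial_\lambda^lg|\le\Gamma\lambda^{-l}$ for $0\le l\le n$. Then for $t>0$
$$\Big|\int e^{it\lambda^2\pm i\lambda\Phi}\lambda g\,d\lambda\Big|\le C\Gamma t^{-\frac n2}h^{\frac{n-3}2}\Phi^{\frac{n-1}2}\quad(\Phi\ge h),\qquad\Big|\int e^{it\lambda^2}\lambda g\,d\lambda\Big|\le C\Gamma t^{-\frac n2}h^{n-2}.$$

*Proof.* With $\lambda=\omega/h$, $T=t/h^2$, $P=\Phi/h$, the first integral is $h^{-2}\int e^{i(T\omega^2\pm P\omega)}\omega\tilde g(\omega)\,d\omega$, where $\tilde g$ is supported in $[1,4]$ and $|\tilde g^{(l)}|\le C\Gamma$. For $P\ge1$ we must bound the $\omega$-integral by $C\Gamma T^{-n/2}P^{(n-1)/2}$. If $T\le1$ this is trivial. If $1\le T\le P$, van der Corput gives $C\Gamma T^{-1/2}\le C\Gamma T^{-n/2}P^{(n-1)/2}$. If $T\ge\max(1,P)$, then $|2T\omega\pm P|\ge T$ on $[1,4]$, and $n$ integrations by parts give $C\Gamma T^{-n}$. For $P=0$ one gets $C\Gamma\min(1,T^{-n})\le C\Gamma T^{-n/2}$. Undo the scaling.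 $\square$

**Notation.** Fix $m\ge0$. Put $z_0=x$, $z_{m+1}=y$, with vertices $z_1,\dots,z_m\in B$; edges $v_l=z_{l+1}-z_l$, lengths $d_l=|v_l|$, directions $e_l=v_l/d_l$ for $0\le l\le m$; $\Phi=\sum_ld_l$. The weight
$$w(r)=r^{-(n-2)}(1+r/h)^{\frac{n-3}2} \tag{9}$$
measures the free kernel at frequency $1/h$. It is decreasing, it satisfies $w(r)\le c^{\,n-2}w(cr)$ for $c\ge1$, and $w(r)\le Ch^{-\frac{n-3}2}r^{-\frac{n-1}2}$ for $r\ge h$. By (3), for $\lambda\in[1/h,4/h]$ and $d=|z-u|$,
$$\big|(\lambda\partial_\lambda)^l\partial_z^\alpha[d^{-(n-2)}b_\pm(\lambda d)]\big|\le Cd^{-|\alpha|}w(d). \tag{10}$$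

**Lemma 6.** (F1) Let $i^*$ be the index of a longest edge. If $\Phi\ge h$, then $\Phi^{\frac{n-1}2}w(d_{i^*})\le Ch^{-\frac{n-3}2}$.

(F2) For $0<h\le1$, $\ \sup_u\int_Bw(|z-u|)\,dz\le Ch^{-\frac{n-3}2}$.

(F3) For $0<h\le1$, $\displaystyle\int_{B^m,\,\Phi\ge h}\Phi^{\frac{n-1}2}\prod_{l=0}^mw(d_l)\,dz\le Ch^{-(m+1)\frac{n-3}2}.$

*Proof.* (F1) Here $d_{i^*}\ge\Phi/(m+1)\ge h/(m+1)$, so $1+d_{i^*}/h\le Cd_{i^*}/h$. The left side is at most $Cd_{i^*}^{\frac{n-1}2-(n-2)+\frac{n-3}2}h^{-\frac{n-3}2}$, and the exponent of $d_{i^*}$ is $0$.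

(F2) The part $|z-u|<h$ contributes at most $C\int_0^hr\,dr=O(h^2)$. For $r\ge h$ use $w\le Ch^{-\frac{n-3}2}r^{-\frac{n-1}2}$ and $\sup_u\int_B|z-u|^{-\frac{n-1}2}dz<\infty$.

(F3) Deleting edge $i^*$ leaves two chains, with $z_1,\dots,z_{i^*}$ attached to $x$ and $z_{i^*+1},\dots,z_m$ attached to $y$. Bound $\Phi^{\frac{n-1}2}w(d_{i^*})$ by (F1). Integrate the other $m$ weights by (F2), starting with the vertices farthest along each chain from $x$, resp. $y$. Sum over the possible $i^*$. $\square$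

For fixed $h>1$, (F2) and (F3) hold with $h$-dependent constants, by the same proof.

*The free case $m=0$ by hand.* If $d=|x-y|\ge h$, Lemma 5 applies to each of $R_0^\pm$ with $\Gamma=Cw(d)$, and (F1) bounds the result by $Ct^{-n/2}$. If $d\le h$, use the difference (4) with $\Gamma=Ch^{-(n-2)}$ and the second bound of Lemma 5: again $Ct^{-n/2}$. So each frequency band of the free evolution costs nothing and gains nothing.

*A first attempt at $m\ge1$.* Apply Lemma 5 for fixed $z$, with $\Gamma=C\prod_lw(d_l)$, and integrate in absolute value. By (F3) the part $\Phi\ge h$ of (8) is at most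
$$Ct^{-n/2}\,h^{\frac{n-3}2}\,h^{-(m+1)\frac{n-3}2}=Ct^{-n/2}\,h^{-m\frac{n-3}2}.$$
This treats all path lengths correctly but loses $h^{-\frac{n-3}2}$ for every factor of $V$. The smoothness of $V$ must repay this amount, vertex by vertex. The loss explains where the number $\frac{n-3}2$ comes from.

## 4. The remainder of the Born series

**Step 4: proof of (R).** The purpose is to see that a long enough Born tail gains arbitrarily many powers of $h$ from Lemma 4, whatever the regularity of $V$. Let $\lambda\ge\lambda_0$ and, for $z\in B$, $f_0(z)=e^{\mp i\lambda|y|}V(z)R_0^\pm(\lambda)(z,y)$. Since $\big||z-y|-|y|\big|\le\rho$, (3) gives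
$$|\partial_\lambda^lf_0|\le C\lambda^{\frac{n-3}2}\langle y\rangle^{-\frac{n-1}2}\ (|y|\ge2\rho),\qquad|\partial_\lambda^lf_0|\le C\lambda^{\frac{n-3}2}|z-y|^{-(n-2)}\ (|y|\le2\rho).$$
On $B\times B$ the kernels of $V\mathbf 1\partial_\lambda^lR_0^\pm\mathbf 1$ are bounded by $C\lambda^{\frac{n-3}2}|z-z'|^{-(n-2)}\le C\lambda^{\frac{n-3}2}|z-z'|^{-(n-1)}$.

First we smooth until we are in $L^2(B)$. If $|y|\le2\rho$, bound $|z-y|^{-(n-2)}\le C|z-y|^{-(n-3/2)}$ and use
$$\int|z-z'|^{-(n-1)}|z'-y|^{-\alpha}dz'=c_\alpha|z-y|^{-(\alpha-1)},\qquad1<\alpha<n,$$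
$n-2$ times, with $\alpha=n-\frac32,n-\frac52,\dots,\frac32$. We arrive at $|z-y|^{-1/2}$, which is in $L^2(B)$ uniformly in $y$. If $|y|\ge2\rho$, use Schur's test. Hence $(V\mathbf 1R_0^\pm\mathbf 1)^{n-2}f_0$ and all its $\lambda$-derivatives are $O(\lambda^{C_0}\langle y\rangle^{-\frac{n-1}2})$ in $L^2(B)$, $C_0=\frac{(n-1)(n-3)}2$.

Each further application of $V\mathbf 1R_0^\pm\mathbf 1$ gains $\lambda^{-1}$ by Lemma 4. As $e^{\mp i\lambda|y|}(VR_0^\pm)^M(\cdot,y)=(V\mathbf 1R_0^\pm\mathbf 1)^{M-1}f_0$, for $M\ge n-1$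
$$\big\|\partial_\lambda^l\big[e^{\mp i\lambda|y|}(VR_0^\pm)^M(\cdot,y)\big]\big\|_{L^2(B)}\le C\lambda^{C_0+n-1-M}\langle y\rangle^{-\frac{n-1}2}. \tag{11}$$
The kernel of $R_0^\pm$ is symmetric, so the same holds for $(R_0^\pm V)^M(x,\cdot)$ with $x$ in place of $y$. With (5), the remainder kernel is $e^{\pm i\lambda(|x|+|y|)}A_\pm(\lambda)$ with
$$|\partial_\lambda^lA_\pm|\le C\lambda^{-K}(\langle x\rangle\langle y\rangle)^{-\frac{n-1}2},\qquad0\le l\le n,\ \lambda\ge\lambda_0, \tag{12}$$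
where $K=2(M-C_0-n+1)\ge n+3$ if $M$ is large; fix such an $M$. Let $\sigma=|x|+|y|$ and $Y=\int e^{it\lambda^2\pm i\lambda\sigma}\lambda\psi_hA_\pm\,d\lambda$.

* If $t\le1$: $|Y|\le Ch^{K-2}\le Cht^{-n/2}$.
* If $t\ge1$ and $\sigma\le t/h$: $|2t\lambda\pm\sigma|\ge t/h$ on the support, and $n$ integrations by parts give $|Y|\le C(h/t)^nh^{K-2}$. (A derivative falling on $(2t\lambda\pm\sigma)^{-1}$ costs at most a factor $2t\cdot h/t=2h\le C$.)
* If $t\ge1$ and $\sigma\ge t/h$: van der Corput gives $|Y|\le Ct^{-1/2}h^{K-2}(\langle x\rangle\langle y\rangle)^{-\frac{n-1}2}$. Since $\langle x\rangle\langle y\rangle\ge\sigma/2\ge t/(2h)$, we get $|Y|\le Ct^{-n/2}h^{K-2}$.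

This proves (R). From here on only (B$_m$) remains.

## 5. Single scattering: needles along the segment from $x$ to $y$

**Step 5.1: cutting $V$ into pieces.** We separate the scales of $V$, because at frequency $1/h$ a piece of scale $1/N$ should be treated according to the size of $hN$. Fix $m\ge1$ and, without loss of generality, $0<\beta<\varepsilon$. Fix $\delta\in(0,\frac18)$ with $(n-1)\delta<\frac{\varepsilon-\beta}2$, and take $h_1\le 1/\lambda_0$ so small that
$$h^\delta\le\tfrac14,\quad\text{i.e. } h^{-2\delta}\ge16,\qquad\text{for }0<h\le h_1. \tag{13}$$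
Let $2^J\le h^{-1}<2^{J+1}$ and write $V=V_1+\sum_{i=1}^JV_{2^i}+V^\sharp$ with $V_1=V^{(1)}$, $V_N=V^{(N)}-V^{(N/2)}$, $V^\sharp=V-V^{(2^J)}$. The number of $V_N$ is $N$, the number of $V^\sharp$ is $2^J$. Each piece $W$, with number $N\in[1,h^{-1}]$, satisfies by (2)
$$\operatorname{supp}W\subset B,\quad\|W\|_\infty\le C,\quad\|W\|_{L^{q_n}}\le CN^{-s},\quad\text{and}\quad\|\partial^\alpha W\|_\infty\le C_\alpha N^{|\alpha|}\ \text{ if }W\ne V^\sharp. \tag{14}$$
The expression in (8) is a sum of at most $(C\log\frac1h)^m$ terms in which the factors $V$ are replaced by pieces $W_1,\dots,W_m$ with numbers $N_1,\dots,N_m$. Put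
$$\nu_j=hN_j\in[h,1];\qquad\nu_j\ge\tfrac12\ \text{ if }W_j=V^\sharp.$$

**Step 5.2: the case $m=1$ on the board.** Take one vertex $z$ and a smooth piece $W$. The phase is $\lambda\Phi=\lambda(|z-x|+|y-z|)$ and $\nabla_z\Phi=e_0-e_1$. Put $\theta=|e_0-e_1|$. Integrating by parts once in $z$ gains $(\lambda\theta)^{-1}\le h/\theta$ and costs one derivative. On $W$ the derivative costs $N=\nu/h$, for a net factor $\nu/\theta$. On the coefficient $(e_0-e_1)/\theta^2$ it costs $1/(d\theta)$, where $d=\min(d_0,d_1)$, for a net factor $h/(d\theta^2)$. So if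
$$\theta\ge h^{-\delta}\max\{\nu,(h/d_0)^{1/2},(h/d_1)^{1/2}\},$$
each integration by parts gains at least $h^\delta$, and many of them beat any power of $h$. (Section 7 does this with all cutoffs.) Only nearly straight paths remain, with $|e_0-e_1|\le A\max\{\nu,(h/d)^{1/2}\}$, $A=3h^{-\delta}$.

Suppose $d_0\le d_1$. As $y-x=v_0+v_1$, the direction $e(y-x)$ lies on the shorter great-circle arc from $e_0$ to $e_1$ (if $e_0=-e_1$, the next bound is trivial since then $\theta=2$). So
$$|e(z-x)-e(y-x)|\le A\max\{\nu,(h/|z-x|)^{1/2}\}:$$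
the vertex lies in a *needle* with apex $x$ pointing at $y$. The long edge is absorbed by (F1), and there remains the integral of $w(|z-x|)|W(z)|$ over the needle. The next lemma says that it is small, so that the loss $h^{-\frac{n-3}2}$ of Section 3 is repaid with interest $h^\varepsilon$.

**Lemma 7.** Let $W$ satisfy (14) with number $N\in[1,h^{-1}]$, $\nu=hN$, and let $A,C_1\ge1$, $0<h\le e^{-1}$. For $u\ne u'$ put
$$F(z;u,u')=w(|z-u|)\,\mathbf 1\big\{|e(z-u)-e(u'-u)|\le C_1A\max\{\nu,(h/|z-u|)^{1/2}\}\big\}.$$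
Then, with $C$ depending on $C_1$ but not on $A,h,N,u,u'$,
$$\int_BF(z;u,u')|W(z)|\,dz\le CA^{n-1}\big(\log\tfrac1h\big)h^\varepsilon .$$

*Proof.* Let $r=|z-u|$. For $z\in B$, $r\in J_u:=[\max(0,|u|-\rho),|u|+\rho]$, an interval of length at most $2\rho$. A cap $\{|\omega-\omega_0|\le\alpha\}$ of the unit sphere has measure $\le C\alpha^{n-1}$. Use polar coordinates about $u$.

(1) *$r<h$.* The contribution is $\le C\int_0^hr^{-(n-2)}r^{n-1}dr\le Ch^2$.

(2) *$r\ge h$, angle at most $C_1A(h/r)^{1/2}$.* Using $\|W\|_\infty\le C$, the contribution is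
$$\le C\int_{J_u}h^{-\frac{n-3}2}r^{-\frac{n-1}2}\cdot A^{n-1}\Big(\frac hr\Big)^{\frac{n-1}2}r^{n-1}dr=C\int_{J_u}A^{n-1}h\,dr\le CA^{n-1}h .$$

(3) *$r\ge h$, angle at most $C_1A\nu$.* Use Hölder with $q_n'=\frac{2n}{n-1}$, chosen so that $\frac{n-1}2q_n'=n$. On this region
$$\|F\|_{L^{q_n'}}\le Ch^{-\frac{n-3}2}(A\nu)^{\frac{n-1}{q_n'}}\Big(\int_{J_u\cap[h,\infty)}r^{-n}r^{n-1}dr\Big)^{1/q_n'}\le CA^{n-1}h^{-\frac{n-3}2}\nu^{\frac{(n-1)^2}{2n}}\log\tfrac1h .$$
Here $\int_{J_u\cap[h,\infty)}\frac{dr}r\le C\log\frac1h$: if $|u|\ge2\rho$ then $J_u\subset[\rho,\infty)$ has length $\le2\rho$, and if $|u|\le2\rho$ then $J_u\subset[0,3\rho]$. Multiply by $\|W\|_{L^{q_n}}\le CN^{-\frac{n-3}2-\varepsilon}$. Since $\frac{(n-1)^2}{2n}-\frac{n-3}2=\frac{n+1}{2n}$, the product is at most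
$$CA^{n-1}\log\tfrac1h\,(hN)^{\frac{n+1}{2n}}N^{-\varepsilon}=CA^{n-1}\log\tfrac1h\;h^\varepsilon(hN)^{\frac{n+1}{2n}-\varepsilon},$$
and $hN\le1$, $\varepsilon\le\frac12<\frac{n+1}{2n}$. $\square$

*Remark.* If $\|W\|_\infty\le CN^{-s}$, as for $V\in C_0^k$ with $s=k$, the bound in (3) can be done without Hölder when $|u|\le 2\rho$: there $\int_0^{3\rho}h^{-\frac{n-3}2}r^{\frac{n-1}2}dr\,(A\nu)^{n-1}N^{-s}\le CA^{n-1}(hN)^{\frac{n+1}2}N^{-\varepsilon}$. The exponent $q_n$ is what the same computation needs in $L^q$.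

## 6. Double scattering: why single vertices must not be moved alone

For $m=2$ the obvious plan is to do at each vertex what we did for $m=1$: integrate by parts in $z_1$, where $\nabla_{z_1}\Phi=e_0-e_1$, and in $z_2$, where $\nabla_{z_2}\Phi=e_1-e_2$. This leaves the region
$$|e_0-e_1|\le A\max\{\nu_1,(h/d_0)^{1/2},(h/d_1)^{1/2}\},\qquad|e_1-e_2|\le A\max\{\nu_2,(h/d_1)^{1/2},(h/d_2)^{1/2}\}.$$
Both conditions are empty when the middle edge is short: if $d_1\le h$, the right sides are at least $A\ge2$. Nothing then relates $e_0$ to $e_2$, and the path may turn by any angle at the pair $\{z_1,z_2\}$.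

This is not harmless. Let $W_1=W_2=V_1$ be a piece with number $1$, as smooth as one can wish, and suppose $|V_1|\ge c>0$ on a small ball. Let $x,y$ be fixed points at positive distance from that ball. On $\{d_1\le h\}$, with $z_1,z_2$ in the ball, $w(d_0)$ and $w(d_2)$ are of size $h^{-\frac{n-3}2}$, $\Phi\sim1$, and $\int_{d_1\le h}w(d_1)\,dz_2\sim h^2$. After Lemma 5, the integral of absolute values is therefore at least
$$c\,h^{\frac{n-3}2}\cdot h^{-(n-3)}\cdot h^2=c\,h^{2-\frac{n-3}2}.$$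
For $n\ge8$ this is unbounded as $h\to0$, and for $n=7$ it does not decay, so the dyadic sum is lost. It is the upper bound that fails here, not the estimate: we have discarded an oscillation that is still present.

To recover it, translate $z_1$ and $z_2$ *together* by $\zeta$. The short edge $v_1$ does not change; only $v_0$ changes by $+\zeta$ and $v_2$ by $-\zeta$. So the derivative of $\Phi$ is $e_0-e_2$, and no small denominator $d_1$ appears in the cost. Integration by parts under this motion forces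
$$|e_0-e_2|\le A\max\{\nu_1,\nu_2,(h/d_0)^{1/2},(h/d_2)^{1/2}\}.$$
In the example the right side is $O(Ah^{1/2})$. Then $y-x=v_0+v_1+v_2$ with $|v_1|\le h$ makes $e(y-x)$ equal to $e_0$ up to $O(Ah^{1/2})$. So $z_1$ lies in a cap of measure $O(A^{n-1}h^{\frac{n-1}2})$ about the direction $e(y-x)$, and the bound becomes $CA^{n-1}h^{2-\frac{n-3}2+\frac{n-1}2}=CA^{n-1}h^3$.

For general $m$ we use all *clusters* $\{z_{p+1},\dots,z_q\}$ of consecutive vertices. The condition obtained from a cluster involves the largest $\nu_j$ in it, so a rough vertex spoils the information for its smooth neighbors. Section 8 arranges the integrations so that each vertex pays only for its own roughness.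

## 7. Cutting out bent paths by translating clusters

**Step 7.1: the partition.** We split the path space into paths of length $\lesssim h$, nearly straight paths, and paths bent across some cluster. For $0\le p<q\le m$ let
$$\mu_{pq}=\max_{p<j\le q}\nu_j,\qquad\theta_{pq}=|e_p-e_q|\le2,\qquad\Theta_{pq}^2=h^{-2\delta}\Big(\mu_{pq}^2+\frac h{d_p}+\frac h{d_q}\Big),\qquad\chi_{pq}=\chi\big(\theta_{pq}^2/\Theta_{pq}^2\big),$$
where $\chi\in C^\infty(\mathbf R;[0,1])$, $\chi=1$ on $(-\infty,1]$, $\chi=0$ on $[2,\infty)$. *Example:* for $m=2$ the pairs are $(0,1)$, $(1,2)$ (single vertices) and $(0,2)$ (the cluster $\{z_1,z_2\}$).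

If $\Theta_{pq}\ge2$ then $\theta_{pq}\le\Theta_{pq}$ and $\chi_{pq}=1$. With (13) this gives
$$\text{on }\operatorname{supp}(1-\chi_{pq}):\quad\theta_{pq}\ge\Theta_{pq},\quad\Theta_{pq}\le2,\quad d_p,d_q\ge\tfrac14h^{1-2\delta}>2h. \tag{15}$$
Also $1-\chi_{pq}\equiv0$ if $W_j=V^\sharp$ for some $p<j\le q$, since then $\Theta_{pq}\ge h^{-\delta}/2\ge2$. So the rough piece $V^\sharp$ will never be differentiated.

Enumerate the pairs $\tau=(p,q)$. Let $\phi\in C^\infty$, $0\le\phi\le1$, $\phi=1$ on $[0,1]$, $\phi=0$ on $[2,\infty)$. By (15), $\phi(\Phi/h)(1-\chi_\tau)=0$. Telescoping $1=\prod_\tau\chi_\tau+\sum_\tau(1-\chi_\tau)\prod_{\tau'<\tau}\chi_{\tau'}$ and multiplying by $1-\phi(\Phi/h)$ we get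
$$1=\phi(\Phi/h)+\big(1-\phi(\Phi/h)\big)\prod_\tau\chi_\tau+\sum_\tau(1-\chi_\tau)\prod_{\tau'<\tau}\chi_{\tau'}. \tag{16}$$
These functions are defined off the null set where some $d_l=0$. The $z$-integral converges absolutely for $x\ne y$: a longest edge has length $\ge|x-y|/(m+1)$, and the other factors are integrated with (F2) as in the proof of (F3). Inserting (16) splits our term of (8) into $I_{near}+(I^+_{good}-I^-_{good})+\sum_\tau(I_\tau^+-I_\tau^-)$.

**Step 7.2: paths of length at most $2h$.** Here the difference $R^+-R^-$ must be kept, because it has no singularity on the diagonal while $\prod_lw(d_l)$ does not integrate to something bounded in $x,y$ (for $m=1$, $n=4$, the integral of $d_0^{-2}d_1^{-2}$ has a logarithm in $|x-y|$). On $\operatorname{supp}\phi(\Phi/h)$ we have $\Phi\le2h$ and $\lambda d_l\le8$. Write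
$$\prod_lR_0^+-\prod_lR_0^-=\sum_i\ \prod_{l<i}R_0^-\ [R_0^+-R_0^-](z_i,z_{i+1})\ \prod_{l>i}R_0^+ .$$
By (3), (4) and $\lambda d_l\le8$, the derivatives $(\lambda\partial_\lambda)^l$ of the $i$-th summand are $\le Ch^{-(n-2)}\prod_{l\ne i}d_l^{-(n-2)}$. Apply the second bound of Lemma 5 for fixed $z$, then integrate over $d_l\le2h$, $l\ne i$ (two chains attached to $x$ and $y$; each of the $m$ integrals is $O(h^2)$). The result is
$$|I_{near}|\le Ct^{-n/2}h^{2m}. \tag{17}$$

**Step 7.3: paths bent across a cluster.** The aim is to show that $I_\tau^\pm$ is negligible. Let $\tau=(p,q)$; we may assume $W_j\neq V^\sharp$ for $p<j\le q$. Let $D=\sum_{j=p+1}^q\nabla_{z_j}$, that is, translate $z_{p+1},\dots,z_q$ simultaneously by $\zeta\in\mathbf R^n$ and keep everything else fixed. Only the edges $v_p$ (by $+\zeta$) and $v_q$ (by $-\zeta$) change, so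
$$D\Phi=e_p-e_q=:\mathbf v,\qquad|\mathbf v|=\theta:=\theta_\tau .$$
Put $\Theta=\Theta_\tau$, $\mu=\mu_\tau$, $d_*=\min(d_p,d_q)$. On the support of the integrand, (15) gives
$$\theta\ge\Theta\ge h^{-\delta}\max\{\mu,(h/d_*)^{1/2}\},\qquad d_*\ge\tfrac14h^{1-2\delta}. \tag{18}$$
For almost every choice of the unmoved variables and of the differences $z_j-z_{p+1}$ ($p<j\le q$), the integrand is smooth and compactly supported in $\zeta$. The compact support comes from the $W_j$. Near $d_pd_q=0$ we have $\Theta>2$, so $1-\chi_\tau$ vanishes there, and the unmoved edges are nonzero almost surely. By (18), $\mathbf v/|\mathbf v|^2$ and $\Phi$ are smooth near the support. There we have four derivative bounds.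

1. *The coefficient.* $|D^\alpha\mathbf v|\le Cd_*^{-|\alpha|}$. Further, $|D^\alpha|\mathbf v|^2|\le C\theta d_*^{-1}$ if $|\alpha|=1$ and $\le Cd_*^{-|\alpha|}$ if $|\alpha|\ge2$. Now $D^\alpha|\mathbf v|^{-2}$ is a sum of terms $c\,|\mathbf v|^{-2}\prod_i|\mathbf v|^{-2}D^{\alpha_i}|\mathbf v|^2$ with $\sum_i\alpha_i=\alpha$, $|\alpha_i|\ge1$. Since $\theta\le2$, each factor is $\le C(\theta d_*)^{-|\alpha_i|}$. Also $d_*^{-|\alpha|}\le C\theta(\theta d_*)^{-|\alpha|}$ for $|\alpha|\ge1$. So $|D^\alpha(\mathbf v/|\mathbf v|^2)|\le C\theta^{-1}(d_*\theta)^{-|\alpha|}$.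
2. *The potentials.* $|D^\alpha W_j|\le CN_j^{|\alpha|}\le C(\mu/h)^{|\alpha|}$ for $p<j\le q$, by (14).
3. *The kernels.* $|(\lambda\partial_\lambda)^lD^\alpha[d^{-(n-2)}b_\pm(\lambda d)]|\le Cd_*^{-|\alpha|}w(d)$ for $d=d_p,d_q$, by (10).
4. *The cutoffs.* Let $\tau'=(p',q')$, possibly $\tau'=\tau$. If $\{p',q'\}\cap\{p,q\}=\emptyset$ then $D\chi_{\tau'}=0$. Otherwise let $r$ be the smallest $d_l$ with $l\in\{p',q'\}\cap\{p,q\}$, so $r\ge d_*$. Where $D^\alpha\chi_{\tau'}\ne0$, $\alpha\ne0$, we have $\Theta_{\tau'}\le\theta_{\tau'}\le\sqrt2\,\Theta_{\tau'}$, so $\Theta_{\tau'}\le2$. Moreover $|D^\alpha\theta_{\tau'}^2|\le C\theta_{\tau'}r^{-1}$ for $|\alpha|=1$ and $\le Cr^{-|\alpha|}$ for $|\alpha|\ge2$. Since $|D^\alpha(h/d_l)|\le C(h/d_l)r^{-|\alpha|}$ for the moving edges, $|D^\alpha\Theta_{\tau'}^{-2}|\le C\Theta_{\tau'}^{-2}r^{-|\alpha|}$. In the Leibniz formula for $D^\alpha(\theta_{\tau'}^2\Theta_{\tau'}^{-2})$, the terms with $0$, $1$, $\ge2$ derivatives on $\theta_{\tau'}^2$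 are $\le Cr^{-|\alpha|}$, $C\Theta_{\tau'}^{-1}r^{-|\alpha|}$, $C\Theta_{\tau'}^{-2}r^{-|\alpha|}$, the last kind only for $|\alpha|\ge2$. As $\Theta_{\tau'}\le2$, all are $\le C(r\Theta_{\tau'})^{-|\alpha|}$, so $|D^\alpha\chi_{\tau'}|\le C(r\Theta_{\tau'})^{-|\alpha|}$. Finally $\Theta_{\tau'}\ge h^{-\delta}(h/r)^{1/2}$ gives $r\Theta_{\tau'}\ge h^{\frac12-\delta}r^{1/2}\ge h^{\frac12-\delta}d_*^{1/2}$, hence $|D^\alpha\chi_{\tau'}|\le C(h^{\frac12-\delta}d_*^{1/2})^{-|\alpha|}$.

Let $g_0=\psi_h(\lambda)(1-\chi_\tau)\prod_{\tau'<\tau}\chi_{\tau'}\prod_jW_j\prod_ld_l^{-(n-2)}b_\pm(\lambda d_l)$ and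
$$\mathcal K=\max\Big\{\frac\mu h,\ \frac1{d_*},\ \frac1{d_*\theta},\ \frac1{h^{\frac12-\delta}d_*^{1/2}}\Big\}.$$
By 1–4 and Leibniz, pointwise on the support,
$$|(\lambda\partial_\lambda)^lD^\alpha g_0|\le C\mathcal K^{|\alpha|}\prod_lw(d_l)\prod_j\mathbf 1_B(z_j),\qquad|D^\alpha(\mathbf v/|\mathbf v|^2)|\le C\theta^{-1}\mathcal K^{|\alpha|}.$$
The operator $L=(\pm i\lambda|\mathbf v|^2)^{-1}\mathbf v\cdot D$ satisfies $Le^{\pm i\lambda\Phi}=e^{\pm i\lambda\Phi}$. Integrating by parts $Q$ times in $\zeta$ replaces $g_0$ by $g=(L^t)^Qg_0$, where $L^tf=-D\cdot\big(f\,\mathbf v/(\pm i\lambda|\mathbf v|^2)\big)$. This $g$ is a finite sum of terms $c\lambda^{-Q}D^{\alpha_0}g_0\prod_{i=1}^QD^{\alpha_i}(\mathbf v/|\mathbf v|^2)_{k_i}$ with $\sum_{i=0}^Q|\alpha_i|=Q$. Since $\lambda^{-1}\le h$,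
$$|(\lambda\partial_\lambda)^lg|\le C\Big(\frac{h\mathcal K}\theta\Big)^Q\prod_lw(d_l)\prod_j\mathbf 1_B(z_j).$$
Now $h\mathcal K/\theta\le Ch^\delta$, by (18), for each entry of $\mathcal K$:

* $\mu/\theta\le h^\delta$;
* $\frac h{d_*\theta^2}\le h^{2\delta}$, and $\frac h{d_*\theta}\le\frac{2h}{d_*\theta^2}\le2h^{2\delta}$;
* using $\theta^{-1}\le h^\delta(d_*/h)^{1/2}$: $\ \dfrac h{\theta\,h^{\frac12-\delta}d_*^{1/2}}\le h\cdot h^\delta\dfrac{d_*^{1/2}}{h^{1/2}}\cdot\dfrac{h^{\delta-\frac12}}{d_*^{1/2}}=h^{2\delta}$.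

On the support $\Phi\ge h$. Lemma 5 for fixed $z$, with $\Gamma=Ch^{\delta Q}\prod_lw(d_l)$, and (F3) give, for $Q$ large,
$$|I_\tau^\pm|\le Ct^{-n/2}h^{\delta Q-m\frac{n-3}2}\le Ct^{-n/2}h^{m+1}. \tag{19}$$

## 8. Nearly straight paths: a volume bound along a binary tree

**Step 8.1: the set of nearly straight paths.** We pass to absolute values. By Lemma 5 for fixed $z$, with $\Gamma=C\prod_lw(d_l)\prod_j|W_j(z_j)|$,
$$|I_{good}^\pm|\le Ct^{-\frac n2}h^{\frac{n-3}2}\int_{\mathcal G}\Phi^{\frac{n-1}2}\prod_{l=0}^mw(d_l)\prod_{j=1}^m|W_j(z_j)|\,dz. \tag{20}$$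
Here $\mathcal G\subset B^m$ is the set where $\Phi\ge h$ and, with $A:=3h^{-\delta}$, for all $p<q$,
$$|e_p-e_q|\le A\max\{\mu_{pq},(h/d_p)^{1/2},(h/d_q)^{1/2}\}. \tag{21}$$
This follows from $\theta_{pq}^2\le2\Theta_{pq}^2$ and $\sqrt6\le3$. We work off the null set where two of $z_0,\dots,z_{m+1}$ coincide.

**Step 8.2: a straight block points along its longest edge.** This step turns the pairwise conditions (21) into information on sums of edges. For an interval of edges $I=[a,b]$, $0\le a\le b\le m$, let $S_I=\sum_{l\in I}v_l=z_{b+1}-z_a$; its *interior vertices* are $a+1,\dots,b$. Order the edges lexicographically by $(d_l,l)$, let $l(I)$ be the largest edge of $I$, $D_I=d_{l(I)}$, and $\mu_I=\max_{a<j\le b}\nu_j$ ($=0$ if $a=b$).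

**Lemma 8.** On $\mathcal G$, $|S_I|\le(m+1)D_I$. If $\gamma_I:=(m+1)A\max\{\mu_I,(h/D_I)^{1/2}\}\le\frac12$, then $S_I\ne0$ and $|e(S_I)-e_{l(I)}|\le4\gamma_I$.

*Proof.* The first statement is clear. Let $e=e_{l(I)}$ and $\sigma=\sum_{l\in I}d_l\ge D_I$. A short edge may have a large angle, but its length compensates: by (21) and $d_l\le D_I$,
$$d_l|e_l-e|\le A\max\{\mu_Id_l,(hd_l)^{1/2}\}\le AD_I\max\{\mu_I,(h/D_I)^{1/2}\}.$$
Summing, $|S_I-\sigma e|\le\gamma_ID_I$, so $|S_I|\ge D_I-\frac12D_I=D_I/2$. For nonzero vectors $|e(a)-e(b)|\le2|a-b|/|a|$, hence $|e(S_I)-e|\le2|S_I-\sigma e|/|S_I|\le4\gamma_I$. $\square$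

**Step 8.3: the tree.** We choose an order of integration in which every vertex only sees vertices at most as rough as itself. Order the vertices $1,\dots,m$ totally by $(\nu_j,j)$, lexicographically. Starting from $[0,m]$, split every interval $I=[a,b]$, $a<b$, at its *largest* interior vertex $p$ into $I'=[a,p-1]$ and $I''=[p,b]$. The tree depends only on the numbers $N_j$. Each vertex $p$ is used exactly once, for an interval $I_p=[a_p,b_p]$. The points $z_{a_p}$, $z_{b_p+1}$ are $x$, $y$, or vertices used at an ancestor of $I_p$, hence larger than $p$.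

Let $l(p)$ be the smaller of the edges $l(I_p'),l(I_p'')$; the other one is $l(I_p)$. *Then for each $z$, $p\mapsto l(p)$ is a bijection from the interior vertices of $I$ onto the edges of $I$ other than $l(I)$, for every interval $I$ of the tree.* This is an induction on the length of $I$: it is empty for one edge. If $I$ is split at $p$, the interior vertices of $I'$ and $I''$ account for all edges except $l(I')$ and $l(I'')$, and $p$ takes the smaller of these two. For $I=[0,m]$ this is a bijection from $\{1,\dots,m\}$ onto all edges except $i^*=l([0,m])$.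

*Example.* Let $m=3$ and $\nu_2<\nu_1<\nu_3$. The tree splits $[0,3]$ at $3$ into $[0,2],[3,3]$, then $[0,2]$ at $1$ into $[0,0],[1,2]$, then $[1,2]$ at $2$. So $z_3$ has endpoints $x,y$; $z_1$ has endpoints $x,z_3$; $z_2$ has endpoints $z_1,z_3$. We integrate $z_2$ first, then $z_1$, then $z_3$. If $d_0>d_3>d_1>d_2$, then $l(2)=2$, $l(1)=1$, $l(3)=3$, $i^*=0$.

**Lemma 9.** There is $C_1=C_1(m,n)$ such that on $\mathcal G$, if $l(p)=l(I_p')$, then with $a=a_p$, $b=b_p$, $r=|z_p-z_a|$,
$$w(d_{l(p)})\le C_1w(r),\qquad|e(z_p-z_a)-e(z_{b+1}-z_a)|\le C_1A\max\{\nu_p,(h/r)^{1/2}\}.$$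
If $l(p)=l(I_p'')$, the same holds with $z_a$ and $z_{b+1}$ exchanged.

*Proof.* By symmetry consider the first case, and write $I',I''$ for $I_p',I_p''$. Let $D'=D_{I'}\le D''=D_{I''}$; note $d_{l(p)}=D'$ and $z_p-z_a=S_{I'}$. As $r=|S_{I'}|\le(m+1)D'$, we have $w(D')\le(m+1)^{n-2}w((m+1)D')\le(m+1)^{n-2}w(r)$. Put $\gamma=(m+1)A\max\{\nu_p,(h/D')^{1/2}\}$, so that $\gamma\le(m+1)^{3/2}A\max\{\nu_p,(h/r)^{1/2}\}$. If $\gamma>\frac12$, the left side of the second bound is $\le2\le4\gamma$.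

Let $\gamma\le\frac12$. All interior vertices of $I'$ and $I''$ have $\nu_j\le\nu_p$, and $D''\ge D'$, so $\gamma_{I'},\gamma_{I''}\le\gamma$ and Lemma 8 gives $|e(S_{I'})-e_{l(I')}|\le4\gamma$, $|e(S_{I''})-e_{l(I'')}|\le4\gamma$. The vertices between the edges $l(I')$ and $l(I'')$ are interior to $I_p$, so (21) gives $|e_{l(I')}-e_{l(I'')}|\le A\max\{\nu_p,(h/D')^{1/2}\}\le\gamma$. Together $|e(S_{I'})-e(S_{I''})|\le9\gamma$. Since $S_{I_p}=S_{I'}+S_{I''}\ne0$, the direction $e(S_{I_p})$ lies on the shorter great-circle arc between $e(S_{I'})$ and $e(S_{I''})$, hence $|e(S_{I'})-e(S_{I_p})|\le9\gamma$. (If the two directions are antipodal, then $2\le9\gamma$ and the bound is trivial.) So $C_1=\max\{9(m+1)^{3/2},(m+1)^{n-2}\}$ works. $\square$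

**Step 8.4: iterated integration.** Now Lemma 7 applies at each vertex. Let $F_p$ be the function $F$ of Lemma 7 with $\nu=\nu_p$, $A=3h^{-\delta}$ and the $C_1$ of Lemma 9. By (F1) for the edge $i^*$, the bijection, and Lemma 9, on $\mathcal G$
$$\Phi^{\frac{n-1}2}\prod_lw(d_l)\le Ch^{-\frac{n-3}2}\prod_{p=1}^m\big[F_p(z_p;z_{a_p},z_{b_p+1})+F_p(z_p;z_{b_p+1},z_{a_p})\big].$$
The right side no longer depends on which edge is longest. Insert this in (20), where the prefactor $h^{\frac{n-3}2}$ cancels, and integrate the vertices in increasing order, by Tonelli. When $z_p$ is integrated it occurs only in its own bracket: it is an endpoint only in brackets of smaller vertices, which have already been integrated. Hence, with Lemma 7,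
$$|I_{good}^\pm|\le Ct^{-\frac n2}\prod_{p=1}^m\ \sup_{u\ne u'}2\int_BF_p(z;u,u')|W_p(z)|\,dz\le Ct^{-\frac n2}\Big(A^{n-1}\log\tfrac1h\;h^\varepsilon\Big)^m. \tag{22}$$

**Step 8.5: conclusion for (B$_m$), and Theorem 2(a),(b).** We add up. Since $A=3h^{-\delta}$, the right side of (22) is $Ct^{-n/2}h^{m(\varepsilon-(n-1)\delta)}(\log\frac1h)^m$. With (17), (19) and the sum over the $(C\log\frac1h)^m$ choices of $(W_j)$, the left side of (8) is at most
$$Ct^{-n/2}\big[h^{m(\varepsilon-(n-1)\delta)}+h^{m+1}+h^{2m}\big]\big(\log\tfrac1h\big)^{2m}\le Ct^{-n/2}h^\beta,$$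
because $\varepsilon-(n-1)\delta>\frac{\varepsilon+\beta}2>\beta$ and $\beta<\frac12$. This proves (B$_m$) for every $m\ge1$. With (R) and Step 2.3, Theorem 2(a),(b) follows, and by Proposition 3(i) so does Theorem 1 for $a\ge a_0(V)$. $\square$

## 9. Absence of positive-energy resonances and the estimate for every $a>0$

It remains to prove Theorem 2(c). For given $a>0$, the pieces with $h=2^{-j}\le h_1$ are summed as in Step 2.3. Only finitely many $h=2^{-j}\in(h_1,4/\sqrt a)$ remain. For each of them $\lambda\in\operatorname{supp}\psi_h$ lies in a compact subset of $(0,\infty)$, and constants may depend on it.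

**Step 9.1: invertibility at every positive energy.** The smallness of $V\mathbf 1R_0^\pm\mathbf 1$ used in Step 2.2 is no longer available and is replaced by a uniqueness argument. The operator $V\mathbf 1R_0^\pm(\lambda)\mathbf 1$ is compact on $L^2$, as it has a weakly singular kernel on a bounded set. Suppose $u\in L^2$ and $u=-V\mathbf 1R_0^+(\lambda)\mathbf 1u$. Then $u$ is supported in $B$, and $f=R_0^+u$ satisfies $u=-Vf$ and $(-\Delta+V-\lambda^2)f=0$.

Since $V$ is real, $\langle u,f\rangle=-\langle Vf,f\rangle$ is real. But $\operatorname{Im}\langle R_0^+u,u\rangle=c_\lambda\int_{|\xi|=\lambda}|\hat u|^2dS$ with $c_\lambda>0$, so $\hat u=0$ on $|\xi|=\lambda$. As $\hat u$ is smooth, $\hat u/(|\xi|^2-\lambda^2)\in L^2$. This function dominates $\hat u/(|\xi|^2-\lambda^2-i\kappa)$ in modulus and is its limit in $L^2$ as $\kappa\downarrow0$, so it is $\hat f$. Since $|\xi|^2\hat f=\hat u+\lambda^2\hat f\in L^2$, we have $f\in H^2$.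

Outside $B$ we have $(\Delta+\lambda^2)f=0$. Each spherical-harmonic coefficient of $f$ there is a combination of $r^{-\varsigma}H_{\varsigma'}^{(1)}(\lambda r)$ and $r^{-\varsigma}H^{(2)}_{\varsigma'}(\lambda r)$, with $\varsigma'$ depending on the degree. A nonzero combination behaves like $r^{-\frac{n-1}2}(c_1e^{i\lambda r}+c_2e^{-i\lambda r}+o(1))$ and is not in $L^2(r^{n-1}dr)$ near infinity. So $f=0$ outside $B$. Since $f\in H^2$, $|\Delta f|\le C|f|$, and $f$ vanishes on a nonempty open set, $f=0$ by the unique continuation theorem for such differential inequalities (Carleman; Aronszajn). Hence $u=-Vf=0$. The case of $R_0^-$ is identical.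

By the Fredholm alternative $1+V\mathbf 1R_0^\pm(\lambda)\mathbf 1$ is invertible for all $\lambda>0$. By norm continuity up to the real axis, (5) holds for all $\lambda>0$ with locally bounded constants.

**Step 9.2: the remainder for fixed $h$.** We rerun Section 4 without asking for powers of $\lambda$. Formulas (6) and (7) now hold on $\operatorname{supp}\psi_h$. The bounds of Section 4, with any $M\ge n-1$, give (12) for $\lambda\in[1/h,4/h]$ with $\lambda^{-K}$ replaced by a constant depending on $h$; the operators $V\mathbf 1\partial_\lambda^lR_0^\pm\mathbf 1$ are simply bounded, by Schur's test. The three cases $t\le1$; $t\ge1,\ \sigma\le t/h$; $t\ge1,\ \sigma\ge t/h$ then bound $|Y|$ by $C_h$, $C_ht^{-n}$, $C_ht^{-n/2}$. So the remainder has a kernel $O(t^{-n/2})$.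

**Step 9.3: the Born terms for fixed $h$.** Since a power of $h$ may now be lost, the crude bound of Section 3 is enough. Use only $1=\phi(\Phi/h)+(1-\phi(\Phi/h))$, without decomposing $V$. The first part is treated as in Step 7.2, which used only $\|V\|_\infty<\infty$ and no smallness of $h$. The second part is $\le C_ht^{-n/2}$ by Lemma 5 and (F3), with $h$-dependent constants.

Hence each of the finitely many remaining differences $e^{itG}\psi_h(\sqrt G)-e^{itG_0}\psi_h(\sqrt{G_0})$ is $O(t^{-n/2})$ from $L^1$ to $L^\infty$. Together with the pieces $h\le h_1$ and the free estimate, (1) holds for every $a>0$. This proves Theorem 2(c), and with it the last assertion of Theorem 1. $\square$
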